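\title{Failure of the multifractal formalism at negative moments for self-similar measures with the weak separation condition}


\begin{abstract}
Let $\mu$ be a self-similar measure on $\mathbb{R}^d$ that satisfies the weak separation condition, let $\tau$ be its $L^q$-spectrum, and let $K(\alpha)$ be the set of points at which $\mu$ has local dimension $\alpha$. It has been conjectured that $\dim_H K(\alpha)=\tau^*(\alpha)$ whenever $\alpha=\tau'(q)$ for some $q<0$. We show that this is false. For an explicit family of systems $x\mapsto (x+a)/N$ on the line with integer digits $a$, we compute $\tau(q)$ for all $q$ below an explicit $q_0<0$ and show that $K(\tau'(q))$ is empty while $\tau^*(\tau'(q))>0$ for all $q<q_0$. In every dimension $d$ the failure can be arranged for all $q\le q_1$, with $q_1<0$ arbitrarily close to $0$ and with $\tau^*(\tau'(q_1))$ arbitrarily close to $d$, the largest possible value.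
\end{abstract}

\section{The problem}\label{sec:problem}

\subsection*{Self-similar measures}
An \emph{iterated function system} (IFS) of contractive similitudes on $\mathbb{R}^d$ is a family of maps $S_i(x)=\rho_iR_ix+b_i$, $i\in\mathcal{A}=\{1,\dots,m\}$, with $0<\rho_i<1$, $R_i$ orthogonal and $b_i\in\mathbb{R}^d$. Its \emph{attractor} is the unique nonempty compact set $K$ with $K=\bigcup_i S_i(K)$. Given a probability vector $(p_1,\dots,p_m)$ with all $p_i>0$, the associated \emph{self-similar measure} is the unique Borel probability measure $\mu$ with $\mu=\sum_i p_i\,\mu\circ S_i^{-1}$.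

For a word $w=w_1\cdots w_n$ over $\mathcal{A}$ put $S_w=S_{w_1}\circ\cdots\circ S_{w_n}$, $\rho_w=\rho_{w_1}\cdots\rho_{w_n}$ and $p_w=p_{w_1}\cdots p_{w_n}$; for the empty word these are the identity, $1$ and $1$. The set $S_w(K)$ is a \emph{cylinder of level $n$}. Every $x\in K$ has at least one \emph{address}, that is, a sequence $\omega\in\mathcal{A}^{\mathbb{N}}$ with $x\in S_{\omega|n}(K)$ for all $n$, where $\omega|n=\omega_1\cdots\omega_n$. The measure $\mu$ is the law of the point whose address has independent letters distributed according to $(p_i)$, so $\mu(K)=1$. Iterating the defining equation gives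
\begin{equation}\label{eq:iterate}
\mu=\sum_{w\in\mathcal{A}^n}p_w\,\mu\circ S_w^{-1}\qquad(n\ge1).
\end{equation}
We use \eqref{eq:iterate} in two ways. First, $\mu(S_w(K))\ge p_w$; in particular $\operatorname{supp}\mu=K$. Second, if a Borel set $B$ meets $S_w(K)$ for only one word $w\in\mathcal{A}^n$, then $\mu(B)\le p_w$.

\subsection*{Local dimensions and the $L^q$-spectrum}
Let $B(x,r)$ and $U(x,r)$ be the closed and the open ball of radius $r$ centered at $x$. For $\alpha\ge0$ let
\[
K(\alpha)=\Big\{x\in\operatorname{supp}\mu:\ \lim_{r\to0}\frac{\log\mu(B(x,r))}{\log r}=\alpha\Big\}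
\]
be the set of points of \emph{local dimension} $\alpha$, at which $\mu(B(x,r))=r^{\alpha+o(1)}$. The larger $\alpha$, the lighter the balls around $x$. For $q\in\mathbb{R}$ let
\[
Z_r(q)=\sup\sum_i\mu(B(x_i,r))^q,\qquad \tau(q)=\liminf_{r\to0}\frac{\log Z_r(q)}{\log r},
\]
where the supremum is taken over all families of disjoint closed balls of radius $r$ with centers $x_i\in\operatorname{supp}\mu$. The function $\tau$ is the \emph{$L^q$-spectrum} of $\mu$, and $\tau^*(\alpha)=\inf_{q\in\mathbb{R}}\{\alpha q-\tau(q)\}$ is its \emph{Legendre transform}. The \emph{multifractal formalism holds at $\alpha$} if $\dim_HK(\alpha)=\tau^*(\alpha)$, where $\dim_H$ is the Hausdorff dimension.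

The heuristic behind this identity is a counting argument. Suppose that a packing by balls of radius $r$ contains about $r^{-f(\alpha)}$ balls of mass about $r^\alpha$. Then $Z_r(q)$ is about $\max_\alpha r^{\alpha q-f(\alpha)}$, so $\tau(q)=\inf_\alpha\{\alpha q-f(\alpha)\}$, and for concave $f$ this relation inverts to $f=\tau^*$. Thus $\tau^*(\alpha)$ counts balls of mass $r^\alpha$ \emph{one scale at a time}, whereas $K(\alpha)$ consists of points that lie in such balls \emph{at all small scales}. The formalism asserts that the two counts agree. Positive $q$ favor heavy balls and negative $q$ favor light ones. When cylinders do not overlap the heuristic can be made exact.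

\begin{example}\label{ex:cantor}
Let $S_0(x)=x/3$ and $S_1(x)=(x+2)/3$ with weights $p_0,p_1$, so that $K\subset[0,1]$ is the Cantor set. Let $x\in K$ have address $\omega$ and let $3^{-n-1}\le r<3^{-n}$. Then $B(x,r)$ contains $S_{\omega|n+1}(K)$ and meets no cylinder of level $n$ except $S_{\omega|n}(K)$, so
\[
p_{\omega|n+1}\le\mu(B(x,r))\le p_{\omega|n}.
\]
In a family of disjoint balls of radius $r$ each cylinder of level $n$ contains at most two centers, and the left endpoints of these cylinders are the centers of such a family. Hence $Z_r(q)$ equals $(p_0^q+p_1^q)^n$ up to bounded factors, and $\tau(q)=-\log(p_0^q+p_1^q)/\log3$. Fix $q$, let $\alpha=\tau'(q)$ and $\pi_i=p_i^q/(p_0^q+p_1^q)$. Differentiation gives $\alpha=-\sum\pi_i\log p_i/\log3$, and $\tau^*(\alpha)=\alpha q-\tau(q)=-\sum\pi_i\log\pi_i/\log 3$ by Lemma~\ref{lem:general} below.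

Let $\nu$ be the self-similar measure with weights $\pi_0,\pi_1$. By the law of large numbers, at $\nu$-almost every $x$ the measure $\mu$ has local dimension $\alpha$ and $\nu$ has local dimension $\tau^*(\alpha)$. The mass distribution principle (if $\nu(E)>0$ and $\liminf_{r\to0}\log\nu(B(x,r))/\log r\ge t$ for all $x\in E$, then $\dim_HE\ge t$) gives $\dim_HK(\alpha)\ge\tau^*(\alpha)$. Conversely, let $\varepsilon>0$. Every $x\in K(\alpha)$ satisfies $p_{\omega|n}^q\ge3^{-n(\alpha q+\varepsilon)}$ for all large $n$, and at most $3^{n(\alpha q+\varepsilon)}(p_0^q+p_1^q)^n=3^{n(\tau^*(\alpha)+\varepsilon)}$ words of length $n$ satisfy this inequality. So $K(\alpha)$ is a countable union of sets, each covered for all large $n$ by that many intervals of length $3^{-n}$, and $\dim_HK(\alpha)\le\tau^*(\alpha)+\varepsilon$. The formalism holds at $\tau'(q)$ for every $q$.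
\end{example}

The lower bound in Example~\ref{ex:cantor} works because the balls that dominate $Z_r(q)$ at successive scales can be chosen nested, so that they close down on points of $K(\alpha)$.

\subsection*{The weak separation condition and the conjecture}
For $0<r<1$ let $\mathcal{A}_r$ be the set of nonempty words $w=w_1\cdots w_n$ with $\rho_w\le r<\rho_{w_1\cdots w_{n-1}}$; these index the cylinders of size comparable to $r$. For $E\subset\mathbb{R}^d$ let $\mathcal{S}_r(E)=\{S_w:w\in\mathcal{A}_r,\ S_w(K)\cap E\ne\emptyset\}$, regarded as a set of maps, so that coinciding maps are counted once. The IFS satisfies the \emph{weak separation condition} (WSC) if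
\[
\sup_{x\in\mathbb{R}^d,\ 0<r<1}\#\mathcal{S}_r(U(x,r))<\infty .
\]
The condition allows cylinders to overlap, and it allows many words to define the same map, but a ball of radius $r$ still meets only boundedly many distinct cylinders of size about $r$, as in Example~\ref{ex:cantor}. One may therefore hope that the formalism survives at least where $\tau$ is differentiable. The following conjecture is posed in \cite{WSC}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $\mu$ be a self-similar measure with the WSC. If $q<0$, $\tau$ is differentiable at $q$ and $\alpha=\tau'(q)$, then $\dim_HK(\alpha)=\tau^*(\alpha)$.}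
\end{quote}

We show that the conjecture is false in every dimension. On the line the counterexamples have a common contraction ratio $1/N$, integer digits and no reflections.

\section{Results}\label{sec:results}

Fix an integer $k\ge1$ and put $N=9k$. The \emph{light digits} and the \emph{heavy digits} are
\[
\Lambda=\{0,9,18,\dots,9(k-1)\},\qquad H=\{\lambda+Ne+s:\ \lambda\in\Lambda,\ (e,s)\in E\},
\]
where
\[
E=\{(0,2),(0,3),\ (-2,2),(-2,3),\ (1,0),(1,1),\ (-1,0),(-1,1)\},
\]
and $D=\Lambda\cup H$. Every $a\in D$ has the form $a=\lambda+Ne+s$ with $\lambda\in\Lambda$ and $(e,s)\in E\cup\{(0,0)\}$. This representation is unique: $s\in\{0,1,2,3\}$ is the residue of $a$ modulo $9$ because $9$ divides $\lambda+Ne$, and then $e=\lfloor(a-s)/N\rfloor$ because $0\le\lambda<N$. We call $(e,s)$ the \emph{type} of $a$. The light digits are those of type $(0,0)$, so $\Lambda\cap H=\emptyset$, $\#H=8k$ and $\#D=9k$.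

Let $S_a(x)=(x+a)/N$ for $a\in D$, let $(p_a)_{a\in D}$ be a probability vector with positive entries, and let $K$ and $\mu$ be the attractor and the self-similar measure. Put $p_+=\max_{\lambda\in\Lambda}p_\lambda$ and $p_*=\min_{g\in H}p_g$, and assume that every light digit is lighter than every heavy digit:
\begin{equation}\label{eq:light}
p_+<p_* .
\end{equation}
Finally put
\[
\beta(q)=-\frac{\log\sum_{\lambda\in\Lambda}p_\lambda^q}{\log N},\qquad
\alpha_*=\frac{\log(1/p_*)}{\log N},\qquad
q_0=-\frac{\log9}{\log(p_*/p_+)}<0 .
\]

\begin{theorem}\label{thm:line}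
Let $k\ge2$ and assume \eqref{eq:light}.
\begin{enumerate}
\item[(a)] The IFS $\{S_a\}_{a\in D}$ satisfies the WSC.
\item[(b)] For every $x\in K$, $\displaystyle\limsup_{r\to0}\frac{\log\mu(B(x,r))}{\log r}\le\alpha_*$.
\item[(c)] $\tau(q)=\beta(q)$ for all $q\le q_0$.
\item[(d)] For every $q<q_0$ the function $\tau$ is differentiable at $q$, and for $\alpha=\tau'(q)=\beta'(q)$ we have $K(\alpha)=\emptyset$, while
\[
\tau^*(\alpha)=\frac{-\sum_{\lambda\in\Lambda}\pi_\lambda\log\pi_\lambda}{\log N}>0,\qquad \pi_\lambda=\frac{p_\lambda^q}{\sum_{\lambda'\in\Lambda}p_{\lambda'}^q}.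
\]
\end{enumerate}
In particular the conjecture is false.
\end{theorem}

Since $\tau^*(\alpha)>0$, it does not matter whether one sets $\dim_H\emptyset=0$ or $\dim_H\emptyset=-\infty$.

\begin{example}\label{ex:explicit}
Take $k=2$, so $N=18$, $\Lambda=\{0,9\}$ and
\[
H=\{2,3,11,12,\ -34,-33,-25,-24,\ 18,19,27,28,\ -18,-17,-9,-8\}.
\]
Let $p_0=p_9=\frac1{34}$ and $p_g=\frac1{17}$ for $g\in H$. Then $2\cdot\frac1{34}+16\cdot\frac1{17}=1$ and $p_*/p_+=2$. Theorem~\ref{thm:line} gives $\tau(q)=\frac{q\log34-\log2}{\log18}$ for $q\le-\log9/\log2$. For $\alpha=\frac{\log34}{\log18}$ we have $\tau^*(\alpha)=\frac{\log2}{\log18}>0$, but $K(\alpha)=\emptyset$.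
\end{example}

In this example $\tau$ is affine for $q\le q_0$, so the failure concerns one value of $\alpha$. The second theorem shows that it can occur on a whole interval of values, in any dimension, for $q$ arbitrarily close to $0$, and with a defect close to the largest conceivable one.

\begin{theorem}\label{thm:strong}
For all $d\ge1$, $q_1<0$ and $\eta>0$ there is a self-similar measure on $\mathbb{R}^d$ with the WSC such that $\tau$ is real-analytic and strictly concave on a neighborhood of $(-\infty,q_1]$, $K(\tau'(q))=\emptyset$ and $\tau^*(\tau'(q))>0$ for every $q\le q_1$, and $\tau^*(\tau'(q_1))>d-\eta$.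
\end{theorem}

The value $d$ is optimal, since $\tau^*(\alpha)\le-\tau(0)\le d$ always holds (Lemma~\ref{lem:general}).

The mechanism is a failure of the nesting seen in Example~\ref{ex:cantor}. At each scale $N^{-n}$ there are $k^n$ balls that see nothing but a cylinder with purely light address, and these balls determine $\tau(q)$ for very negative $q$. Every single point of $K$, however, lies in relatively heavy cylinders at all sufficiently small scales. Section~\ref{sec:model} works this out for $k=1$ and explains the choice of each digit. Sections~\ref{sec:heavy}--\ref{sec:spectrum} prove parts (b)--(d) of Theorem~\ref{thm:line}, and Section~\ref{sec:higher} derives Theorem~\ref{thm:strong} by taking a product with Lebesgue measure.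

\section{Preliminaries}\label{sec:prelim}

\subsection*{Concavity of $\tau$}
We shall know $\tau$ only on a half-line, while $\tau^*$ is an infimum over all $q\in\mathbb{R}$. Concavity bridges the gap.

\begin{lemma}\label{lem:general}
Let $\mu$ be a self-similar measure on $\mathbb{R}^d$.
\begin{enumerate}
\item[(i)] $\tau$ is finite and concave on $\mathbb{R}$.
\item[(ii)] If $\tau$ is differentiable at $q$ and $\alpha=\tau'(q)$, then $\tau^*(\alpha)=\alpha q-\tau(q)$.
\item[(iii)] $\tau^*(\alpha)\le-\tau(0)\le d$ for every $\alpha$.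
\end{enumerate}
\end{lemma}

\begin{proof}
Let $0<r<1$. Disjoint balls of radius $r$ with centers in $K$ lie in a fixed bounded set, so by comparing volumes there are at most $Cr^{-d}$ of them, with $C$ independent of $r$.

(i) Let $x\in K$ have address $\omega$, put $t=r/(1+\operatorname{diam}K)$, and let $n\ge1$ be minimal with $\rho_{\omega|n}\le t$. Then $S_{\omega|n}(K)\subset B(x,r)$. With $\rho=\max_i\rho_i$ and $p=\min_ip_i$ we have $\rho^{n-1}\ge\rho_{\omega|n-1}>t$, so $n-1<\log t/\log\rho$ and $\mu(B(x,r))\ge p^n\ge p\,t^\gamma$ with $\gamma=\log p/\log\rho\ge0$. Thus $cr^\gamma\le\mu(B(x,r))\le1$ with $c>0$ independent of $x$ and $r$. It follows that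
\[
(cr^\gamma)^{|q|}\le Z_r(q)\le Cr^{-d}(cr^\gamma)^{-|q|},
\]
and hence $-d-\gamma|q|\le\tau(q)\le\gamma|q|$. For positive numbers $a_1,\dots,a_l$ the function $q\mapsto\log\sum_ia_i^q$ is convex by H\"older's inequality. So $\log Z_r$ is convex as a supremum of convex functions, and $\log Z_r/\log r$ is concave because $\log r<0$. An infimum of concave functions is concave, and so is a pointwise limit. Therefore $\tau=\lim_{r_0\to0}\inf_{r<r_0}\log Z_r/\log r$ is concave.

(ii) The function $q'\mapsto\alpha q'-\tau(q')$ is convex and has derivative $0$ at $q'=q$, so it attains its minimum there.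

(iii) The first inequality is the choice $q=0$ in the definition of $\tau^*$, and the second is the bound on $\tau(0)$ found in (i).
\end{proof}

\subsection*{Cylinders of the digit system}
Return to the IFS of Section~\ref{sec:results}. Until part (d) of Theorem~\ref{thm:line} the arguments are valid for all $k\ge1$. For $w\in D^n$,
\begin{equation}\label{eq:z}
S_w(x)=N^{-n}(x+z_w),\qquad z_w=\sum_{i=1}^nw_iN^{n-i}\in\mathbb{Z},
\end{equation}
and the point with address $\omega\in D^{\mathbb{N}}$ is $\sum_{i\ge1}\omega_iN^{-i}$. We have $\min D=-2N+2$ and $\max D=9(k-1)+N+1=2N-8$. Hence $\min K=\frac{\min D}{N-1}=-2$ and $\max K=\frac{\max D}{N-1}<2$, so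
\[
-2\in K\subset[-2,2].
\]
A cylinder of level $n$ has diameter at most $4N^{-n}$. Therefore
\begin{equation}\label{eq:ball}
\mu(B(x,4N^{-n}))\ge p_w\qquad\text{whenever }w\in D^n\text{ and }x\in S_w(K).
\end{equation}
In \eqref{eq:ball} we may use any word whose cylinder contains $x$, and we shall look for the heaviest one.

\begin{proof}[Proof of Theorem~\ref{thm:line}(a)]
For $0<r<1$ we have $\mathcal{A}_r=D^n$, where $N^{-n}\le r<N^{-n+1}$. By \eqref{eq:z} the map $S_w$ is determined by the integer $z_w$. If $S_w(y)\in U(x,r)$ for some $y\in K$, then $|y+z_w-N^nx|<N^nr<N$, so $|z_w-N^nx|<N+2$. Hence $\#\mathcal{S}_r(U(x,r))\le2N+5$.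
\end{proof}

\section{One light digit}\label{sec:model}

Let $k=1$. Then $N=9$, the only light digit is $0$, with weight $p_0<p_*$, and the heavy digits come in four pairs of consecutive integers:
\[
\{2,3\},\qquad\{-16,-15\},\qquad\{9,10\},\qquad\{-9,-8\}.
\]
By \eqref{eq:z}, the cylinder $S_w(K)$ of level $n$ is the light cylinder $S_0^n(K)=9^{-n}K$ shifted by $z_w$ units of length $9^{-n}$, and appending a digit $a$ to $w$ replaces the shift $z$ by $9z+a$. We want balls of radius $9^{-n}$ and mass at most $p_0^n$ for every $n$, but no point whose balls are that light at all small scales.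

\emph{Covering the light point.} The obvious candidate for such a point is $0$, the intersection of the light cylinders. The digits $2$ and $-16$ are there to make it heavy. The digit $2$ creates the shift $2$, and the digit $-16$ maintains it, since $9\cdot2-16=2$. So $S_2S_{-16}^{\,n-1}(K)=9^{-n}(K+2)$: at every level the light cylinder has a companion of weight at least $p_*^n$, shifted by two units to the right. As $-2\in K$, the companion contains $0$, and \eqref{eq:ball} gives $\mu(B(0,4\cdot9^{-n}))\ge p_*^n$.

\emph{Absorbing light digits.} The companion says nothing about an address in which longer and longer blocks of $0$ are separated by single heavy digits, although the light digit has frequency one there. For such addresses we want a heavy digit to absorb all light digits after it. This is done by carrying: $9g+0=9(g+1)-9=9(g-1)+9$. So we need the digits $9$ and $-9$, and every heavy digit needs a heavy neighbor $g+1$ or $g-1$; this accounts for $3$, $-15$, $10$ and $-8$. For example, the word $(3,0,0)$ is rewritten as $(2,9,0)$ and then as $(2,10,-9)$, and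 indeed $3\cdot81=2\cdot81+10\cdot9-9$. A point whose address starts with exactly $j$ zeros thus has $\mu(B(x,4\cdot9^{-n}))\ge p_0^j\,p_*^{n-j}$ for $n>j$. With $j$ fixed this decays at the heavy rate, so no point of $K$ has local dimension larger than $\alpha_*=\log(1/p_*)/\log9$.

\emph{The light cylinder is still visible.} The new digits are dangerous. The digit $-9$ turns the shift $1$ into the shift $0$. If $1$ were a heavy digit, we would have $S_1S_{-9}=S_0S_0$, and the light cylinders would coincide with heavy ones. This is why the companion is shifted by $2$ and not by $1$. Let us list the shifts that do occur. From $z=0$ we reach $9z+D=D$, that is $0,2,3$ or a number of modulus at least $8$, and we reach $0$ only with the digit $0$. From $z=2$ we reach $18+D=\{2,3,9,10,18,20,21,27,28\}$. From $z=3$ we reach only numbers $\ge27-16=11$. From $|z|\ge6$ we reach only numbers of modulus $\ge54-16=38$. So every word $w\ne0^n$ of length $n$ has $z_w\in\{2,3\}$ or $|z_w|\ge6$, and then $K+z_w$ misses the interval $[-3,-1]$. Hence the ball of radius $9^{-n}$ around the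 left endpoint $x_n=-2\cdot9^{-n}$ of the light cylinder meets no other cylinder of level $n$, and $\mu(B(x_n,9^{-n}))\le p_0^n$.

These light balls are not nested; they are disjoint and accumulate at the heavy point $0$. Their lightness is also fragile. The ball $B(x_n,3\cdot9^{-n})$ contains the companion $9^{-n-1}(K+2)$, so tripling the radius multiplies the mass by at least $p_*(p_*/p_0)^n$, which is unbounded. In Example~\ref{ex:cantor} tripling the radius changes the mass by a bounded factor.

\emph{The spectrum.} Let $q<0$ and consider a packing at scale $9^{-n}$. The light ball contributes at least $p_0^{qn}$ to $Z_r(q)$. The centers whose address starts with exactly $j$ zeros lie in an interval of length $4\cdot9^{-j}$, so there are at most a constant times $9^{n-j}$ of them, and together they contribute at most a constant times $p_0^{qj}(9p_*^q)^{n-j}$. If $9p_*^q\le p_0^q$, that is $q\le q_0$, no term exceeds a constant times $p_0^{qn}$, and $\tau(q)=\alpha q$ with $\alpha=\log(1/p_0)/\log9>\alpha_*$. So $\alpha=\tau'(q)$ for $q<q_0$, and $K(\alpha)=\emptyset$.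

Here $\tau^*(\alpha)=\alpha q-\tau(q)=0$, which reflects that there is one light ball per scale, and whether the formalism fails depends on the convention for $\dim_H\emptyset$. To get exponentially many light balls we take $k\ge2$ light digits, spaced $9$ apart so that the digits attached to one of them do not interfere with another, and we enlarge the base to $N=9k$ to make room.

\section{Every point is eventually heavy}\label{sec:heavy}

Put $H_0=\Lambda+\{2,\,-2N+2,\,N,\,-N\}$. The list $E$ shows that $H=H_0\cup(H_0+1)$, so the heavy digits form pairs $\{g,g+1\}$ with $g\in H_0$.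

\begin{lemma}[Absorption]\label{lem:absorb}
If $g\in H$ and $v\in D^l$ with $l\ge0$, then $S_{gv}=S_u$ for some $u\in H^{l+1}$.
\end{lemma}

\begin{proof}
We first show that for $g\in H$ and $\lambda\in\Lambda$ there are $g',g''\in H$ with $S_gS_\lambda=S_{g'}S_{g''}$. By \eqref{eq:z} this means $Ng+\lambda=Ng'+g''$. If $g\in H_0$, take $g'=g+1$ and $g''=\lambda-N$. If $g\in H_0+1$, take $g'=g-1$ and $g''=\lambda+N$. In both cases $g'\in H$ and $g''\in H_0$.

Now read $v$ from left to right. Suppose $S_{gv_1\cdots v_i}=S_{u_1\cdots u_{i+1}}$ with all $u_j\in H$; this holds for $i=0$. If $v_{i+1}\in H$, append it. If $v_{i+1}\in\Lambda$, replace the last two letters of $u_1\cdots u_{i+1}v_{i+1}$ by the heavy letters $g'g''$ that correspond to $g=u_{i+1}$ and $\lambda=v_{i+1}$.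
\end{proof}

Only the initial block of light digits in an address can therefore make a point light. The next lemma records this in two forms: a bound at a fixed level that is uniform in $x$, for the spectrum, and a bound at a fixed point that is uniform in the level, for the local dimension. Purely light addresses have no heavy digit that could absorb, and for them we use the companion shifted by $2$.

\begin{lemma}\label{lem:heavy}
Let $x\in K$.
\begin{enumerate}
\item[(i)] For every $n\ge1$ there are $0\le j\le n$ and $\sigma\in\Lambda^j$ with $x\in S_\sigma(K)$ and $\mu(B(x,4N^{-n}))\ge p_\sigma\,p_*^{\,n-j}$.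
\item[(ii)] There is $c(x)>0$ with $\mu(B(x,4N^{-n}))\ge c(x)\,p_*^{\,n}$ for all $n\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\omega$ be an address of $x$.

(i) If $\omega|n\in\Lambda^n$, take $j=n$ and $\sigma=\omega|n$, and apply \eqref{eq:ball}. Otherwise let $j+1\le n$ be the first index with $\omega_{j+1}\in H$ and take $\sigma=\omega|j$. By Lemma~\ref{lem:absorb} there is $u\in H^{n-j}$ with $S_{\omega_{j+1}\cdots\omega_n}=S_u$. Then $x\in S_{\sigma u}(K)\subset S_\sigma(K)$, and \eqref{eq:ball} gives the lower bound $p_\sigma p_u\ge p_\sigma p_*^{\,n-j}$.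

(ii) Suppose first that $\omega$ contains a heavy digit, for the first time at position $j+1$. The proof of (i) gives the lower bound $p_{\omega|j}\,p_*^{\,n-j}$ for $n>j$ and the lower bound $p_{\omega|n}\ge p_{\omega|j}$ for $n\le j$. Both are at least $p_{\omega|j}\,p_*^{\,n}$, so $c(x)=p_{\omega|j}$ works.

Suppose now that $\omega\in\Lambda^{\mathbb{N}}$. Put $\omega'_1=\omega_1+2$ and $\omega'_i=\omega_i-2N+2$ for $i\ge2$. All $\omega'_i$ lie in $H_0$, and
\[
\sum_{i\ge1}(\omega'_i-\omega_i)N^{-i}=\frac2N-2(N-1)\sum_{i\ge2}N^{-i}=\frac2N-\frac{2(N-1)}{N(N-1)}=0 .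
\]
So $\omega'$ is a purely heavy address of $x$, and \eqref{eq:ball} gives the claim with $c(x)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:line}(b)]
Let $4N^{-n}\le r<4N^{-n+1}$ with $n$ so large that $(n-1)\log N>\log4$. By Lemma~\ref{lem:heavy}(ii),
\[
\frac{\log\mu(B(x,r))}{\log r}\le\frac{\log(1/c(x))+n\log(1/p_*)}{(n-1)\log N-\log4},
\]
and the right side tends to $\alpha_*$ as $n\to\infty$.
\end{proof}

The points with address in $\Lambda^{\mathbb{N}}$ and digit frequencies $\pi_\lambda$ are the ones that the argument of Example~\ref{ex:cantor} would place in $K(\beta'(q))$. The second half of the proof of Lemma~\ref{lem:heavy}(ii) shows that all of them are heavy at every scale.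

\section{Light cylinders are exposed at one end}\label{sec:exposed}

The constant $c(x)$ in Lemma~\ref{lem:heavy}(ii) depends on $x$, and the counterexample rests on this dependence: at every level there are balls whose mass decays at the light rate. For $\sigma\in\Lambda^n$ let $x_\sigma=S_\sigma(-2)\in K$ be the left endpoint of the light cylinder $S_\sigma(K)$.

\begin{lemma}[Exposure]\label{lem:exposed}
Let $n\ge1$ and $\sigma\in\Lambda^n$. Then $S_w(K)\cap B(x_\sigma,N^{-n})=\emptyset$ for every $w\in D^n\setminus\{\sigma\}$, and hence $\mu(B(x_\sigma,N^{-n}))\le p_\sigma$. For distinct $\sigma,\sigma'\in\Lambda^n$ we have $|x_\sigma-x_{\sigma'}|\ge9N^{-n}$.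
\end{lemma}

The difficulty is that the cylinders overlap heavily and the heavy digits were designed to produce coincidences. We control the position of $S_w(K)$ relative to $S_\sigma(K)$ by following the shift between the two words letter by letter. It can stay small only along the edges of the graph in Figure~\ref{fig:shift}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}, v/.style={circle,draw,minimum size=7mm,inner sep=0pt}]
\node[v,fill=gray!25] (z) at (0,0) {$0$};
\node[v,fill=gray!25] (t) at (2.8,1) {$2$};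
\node[v,fill=gray!25] (h) at (2.8,-1) {$3$};
\node[v] (p) at (-2.8,1) {$1$};
\node[v] (m) at (-2.8,-1) {$-1$};
\path[->] (z) edge[loop above] node {$(0,0)$} (z)
 (z) edge node[above] {$(0,2)$} (t)
 (z) edge node[below] {$(0,3)$} (h)
 (t) edge[loop right] node {$(-2,2)$} (t)
 (t) edge node[right] {$(-2,3)$} (h)
 (p) edge node[above] {$(-1,0)$} (z)
 (p) edge[loop left] node {$(-1,1)$} (p)
 (m) edge node[below] {$(1,0)$} (z)
 (m) edge node[left] {$(1,1)$} (p);
\end{tikzpicture}
\caption{Small shifts between a word over $D$ and a word over the light digits $\Lambda$. If the light word continues with $\lambda$ and the other word with $\lambda+Ne+s$, where $e=-v$, the shift $v$ becomes $s$; this is the edge labeled $(e,s)$. Every other continuation gives a shift of modulus at least $6$. From $0$ only the shaded vertices are reached, and the only path among them that ends at $0$ consists of the loop $(0,0)$.}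
\label{fig:shift}
\end{figure}

\begin{proof}
Fix $w\in D^n$. Put $v_0=0$ and $v_i=Nv_{i-1}+(w_i-\sigma_i)$ for $1\le i\le n$. Then $v_n=z_w-z_\sigma$, so $S_w(K)=S_\sigma(K+v_n)$ by \eqref{eq:z}. We prove by induction on $i$:
\begin{equation}\label{eq:claim}
v_i\in\{0,2,3\}\ \text{ or }\ |v_i|\ge6;\qquad\text{and }v_i=0\text{ implies }w_1\cdots w_i=\sigma_1\cdots\sigma_i .
\end{equation}
This holds for $i=0$. Assume it for $i-1$. Write $w_i=\lambda+Ne+s$, where $(e,s)$ is the type of $w_i$, and put $t=\lambda-\sigma_i$. Then $t\in9\mathbb{Z}$, $|t|\le N-9$, and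
\[
v_i=b+s,\qquad b=N(v_{i-1}+e)+t\in9\mathbb{Z},\qquad s\in\{0,1,2,3\}.
\]
If $b\ne0$, then $|v_i|\ge9-3=6$; this is where the spacing $9$ of the light digits is used. If $b=0$, then $N|v_{i-1}+e|=|t|<N$, which forces $e=-v_{i-1}$, $t=0$ and $v_i=s$. Since $e\in\{0,-2,1,-1\}$, we get $v_{i-1}\in\{0,2,-1,1\}$, and the induction hypothesis leaves $v_{i-1}\in\{0,2\}$.
\begin{itemize}
\item If $v_{i-1}=0$, then $e=0$, the type is $(0,0)$, $(0,2)$ or $(0,3)$, and $v_i\in\{0,2,3\}$. If $v_i=0$, then $w_i=\lambda=\sigma_i$, and $w_1\cdots w_{i-1}=\sigma_1\cdots\sigma_{i-1}$ by the induction hypothesis.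
\item If $v_{i-1}=2$, then $e=-2$, the type is $(-2,2)$ or $(-2,3)$, and $v_i\in\{2,3\}$.
\end{itemize}
This proves \eqref{eq:claim}.

Let $w\ne\sigma$. By \eqref{eq:claim}, $v_n\in\{2,3\}$, $v_n\ge6$ or $v_n\le-6$. As $K\subset[-2,2]$, the set $K+v_n$ lies in $[0,5]$, $[4,\infty)$ or $(-\infty,-4]$, respectively, so it misses $[-3,-1]=B(-2,1)$. Applying the bijection $S_\sigma$, which maps $B(-2,1)$ onto $B(x_\sigma,N^{-n})$, gives the first assertion, and the bound on the mass follows from \eqref{eq:iterate}.

Finally $x_\sigma=N^{-n}(z_\sigma-2)$. The integer $z_\sigma$ is a multiple of $9$, and $\sigma$ is its base-$N$ expansion because $\Lambda\subset[0,N)$. So distinct words give distinct multiples of $9$.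
\end{proof}

\section{The $L^q$-spectrum for very negative $q$}\label{sec:spectrum}

For $q<0$ put
\[
X=\sum_{\lambda\in\Lambda}p_\lambda^q,\qquad Y=Np_*^q ,
\]
so that $\beta(q)=-\log X/\log N$ and $\sum_{\sigma\in\Lambda^j}p_\sigma^q=X^j$. A light level multiplies the sum $\sum_i\mu(B_i)^q$ by $X$. A heavy level multiplies it by at most about $Y$, since it multiplies the number of balls by at most about $N$ and the lower bound for their masses by $p_*$. The threshold $q_0$ is chosen so that
\begin{equation}\label{eq:YX}
Y\le X\qquad\text{for }q\le q_0 .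
\end{equation}
Indeed $X\ge kp_+^q$ because $q<0$ and $p_\lambda\le p_+$, and $Y=9kp_*^q\le kp_+^q$ is equivalent to $(p_*/p_+)^{|q|}\ge9$, that is, to $q\le q_0$.

\begin{proof}[Proof of Theorem~\ref{thm:line}(c)]
Let $q\le q_0$.

\emph{Upper bound.} By Lemma~\ref{lem:exposed} the balls $B(x_\sigma,N^{-n})$, $\sigma\in\Lambda^n$, are disjoint, have centers in $K$, and have mass at most $p_\sigma$. As $q<0$, we get $Z_{N^{-n}}(q)\ge\sum_{\sigma\in\Lambda^n}p_\sigma^q=X^n$. Since $\tau$ is a lower limit, the radii $r=N^{-n}$ give $\tau(q)\le-\log X/\log N=\beta(q)$.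

\emph{Lower bound.} We must show that no packing is much lighter than this one. Let $4N^{-n}\le r<4N^{-n+1}$ with $n\ge1$, and let $B(x_i,r)$ be disjoint balls with $x_i\in K$. We sort the centers by their initial light block: assign to each $x_i$ a word $\sigma\in\Lambda^j$, $0\le j\le n$, as in Lemma~\ref{lem:heavy}(i). Then $\mu(B(x_i,r))^q\le p_\sigma^q\,p_*^{\,q(n-j)}$. The centers assigned to a given $\sigma\in\Lambda^j$ lie in $S_\sigma(K)$, which has diameter at most $4N^{-j}$, and they are more than $2r\ge8N^{-n}$ apart. So there are at most $1+\frac12N^{n-j}\le2N^{n-j}$ of them. Summing over $\sigma$ and $j$ and using \eqref{eq:YX},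
\[
Z_r(q)\le\sum_{j=0}^n\sum_{\sigma\in\Lambda^j}2N^{n-j}p_*^{\,q(n-j)}p_\sigma^q=2\sum_{j=0}^nX^jY^{n-j}\le2(n+1)X^n .
\]
Since $\log r=-n\log N+O(1)$, we obtain $\tau(q)\ge-\log X/\log N=\beta(q)$.
\end{proof}

Three formulas for $\beta$ are needed. With $\pi_\lambda=p_\lambda^q/X$ and the entropy $h(\pi)=-\sum_\lambda\pi_\lambda\log\pi_\lambda$,
\begin{align}
\beta'(q)\log N&=-\frac1X\sum_\lambda p_\lambda^q\log p_\lambda=\sum_\lambda\pi_\lambda\log(1/p_\lambda),\label{eq:b1}\\
\big(q\beta'(q)-\beta(q)\big)\log N&=-\sum_\lambda\pi_\lambda\log p_\lambda^q+\log X=h(\pi),\label{eq:b2}\\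
\beta''(q)\log N&=-\sum_\lambda\pi_\lambda(\log p_\lambda)^2+\Big(\sum_\lambda\pi_\lambda\log p_\lambda\Big)^2.\label{eq:b3}
\end{align}
The right side of \eqref{eq:b3} is minus the variance of $\log p_\lambda$ under $\pi$.

\begin{proof}[Proof of Theorem~\ref{thm:line}(d)]
Let $q<q_0$. By (c), $\tau=\beta$ near $q$, so $\tau$ is differentiable at $q$ with $\alpha=\tau'(q)=\beta'(q)$. By \eqref{eq:b1} and \eqref{eq:light},
\begin{equation}\label{eq:gap}
\beta'(q)\ge\frac{\log(1/p_+)}{\log N}>\frac{\log(1/p_*)}{\log N}=\alpha_* .
\end{equation}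
By (b), no point of $K$ has local dimension $\alpha$, so $K(\alpha)=\emptyset$. By Lemma~\ref{lem:general}(ii) and \eqref{eq:b2}, $\tau^*(\alpha)=q\beta'(q)-\beta(q)=h(\pi)/\log N$. This is positive because $k\ge2$ and all $\pi_\lambda$ are positive, so that $0<\pi_\lambda<1$. Hence $\dim_HK(\alpha)\ne\tau^*(\alpha)$, and by (a) the conjecture is false.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $k\ge2$ is used only for $h(\pi)>0$. The hypothesis $p_+<p_*$ is used only in \eqref{eq:YX} and \eqref{eq:gap}, and the restriction $q\le q_0$ only in \eqref{eq:YX}. Some restriction on $q$ is necessary in (c). The $2k$ digits in $\Lambda+\{2,3\}$ lie in $[0,N)$, so the $(2k)^n$ words of length $n$ over these digits have distinct $z_w$, and the balls of radius $N^{-n}/3$ around the points $S_w(-2)$ are disjoint. Hence $\tau(0)\le-\log(2k)/\log N<\beta(0)$. The function $\tau$ is finite and concave, hence continuous, so $\tau(q)<\beta(q)$ for $q$ near $0$.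
\end{remark}

\section{Higher dimensions and the size of the defect}\label{sec:higher}

In Theorem~\ref{thm:line} the value $h(\pi)/\log N$ is close to $\log k/\log(9k)$ when the light weights are nearly equal, and this tends to $1$ as $k\to\infty$. The threshold $q_0$ tends to $0$ as $p_*/p_+\to\infty$. To gain the remaining $d-1$ dimensions we take the product with Lebesgue measure on a cube, which is self-similar with the same ratio $1/N$ and has the same local behavior at all points.

Let $K_1$ and $\mu_1$ be the attractor and the measure of Theorem~\ref{thm:line}, let $Q=[0,1]^{d-1}$, and let $\mathcal{L}$ be Lebesgue measure on $Q$. On $\mathbb{R}^d=\mathbb{R}\times\mathbb{R}^{d-1}$ consider the maps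
\[
S_{(a,u)}(x,y)=N^{-1}\big((x,y)+(a,u)\big),\qquad a\in D,\quad u\in\{0,\dots,N-1\}^{d-1},
\]
with weights $p_aN^{-(d-1)}$. For $d=1$ the second factor is absent and this is the system of Theorem~\ref{thm:line}. We have $S_{(a,u)}=S_a\times T_u$ with $T_u(y)=(y+u)/N$, and the cubes $T_u(Q)$ tile $Q$, so $\mathcal{L}=\sum_uN^{-(d-1)}\mathcal{L}\circ T_u^{-1}$. Therefore $K_1\times Q$ and $\mu_1\times\mathcal{L}$ satisfy the invariance equations, and by uniqueness the attractor is $K=K_1\times Q$ and the self-similar measure is $\mu=\mu_1\times\mathcal{L}$. In this section $\tau$, $Z_r$ and $K(\alpha)$ refer to $\mu$.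

\begin{proposition}\label{prop:product}
Let $k\ge2$ and assume \eqref{eq:light}. The product system satisfies the WSC, and $\tau(q)=\beta(q)+(d-1)(q-1)$ for $q\le q_0$. For every $q<q_0$ and $\alpha=\tau'(q)$,
\[
K(\alpha)=\emptyset,\qquad\tau^*(\alpha)=d-1+\frac{h(\pi)}{\log N}>0 .
\]
\end{proposition}

\begin{proof}
The case $d=1$ is Theorem~\ref{thm:line}, so let $d\ge2$. The letters $c,C$ denote positive constants that depend only on $N$, $d$ and $q$ and may change from line to line.

\emph{WSC.} Let $N^{-n}\le r<N^{-n+1}$. The maps of level $n$ have the form $\xi\mapsto N^{-n}(\xi+\zeta)$ with $\zeta\in\mathbb{Z}^d$, and $K\subset B(0,R)$ with $R=2+\sqrt{d-1}$. If the image of $K$ meets $U(\xi_0,r)$, then $|\zeta-N^n\xi_0|<N+R$, and at most $(2N+2R+1)^d$ lattice points $\zeta$ satisfy this.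

\emph{Mass of balls.} Let $(x,y)\in K$ and $0<r\le1$. We have $B(x,\frac r2)\times B(y,\frac r2)\subset B((x,y),r)$. The set $B(y,\frac r2)\cap Q$ contains a cube with vertex $y$ and side $\frac{r}{2\sqrt{d-1}}\le\frac12$, since in each coordinate we can move by $\frac12$ in at least one direction without leaving $[0,1]$. Hence
\begin{equation}\label{eq:prod}
\mu(B((x,y),r))\ge c\,r^{d-1}\mu_1(B(x,r/2)).
\end{equation}
By Theorem~\ref{thm:line}(b), $\limsup_{r\to0}\log\mu(B((x,y),r))/\log r\le\alpha_*+d-1$ at every point of $K$.

\emph{Upper bound for $\tau$.} Let $q\le q_0$. Take the balls of radius $N^{-n}$ centered at $(x_\sigma,y)$ with $\sigma\in\Lambda^n$ and $y\in3N^{-n}\mathbb{Z}^{d-1}\cap Q$. There are at least $(N^n/3)^{d-1}$ such $y$. By Lemma~\ref{lem:exposed} any two centers are at distance at least $3N^{-n}$, so the balls are disjoint. Each ball lies in the product of $B(x_\sigma,N^{-n})$ with a cube of side $2N^{-n}$, so its mass is at most $p_\sigma(2N^{-n})^{d-1}$. As $q<0$,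
\[
Z_{N^{-n}}(q)\ge(N^n/3)^{d-1}(2N^{-n})^{q(d-1)}X^n=cN^{n(d-1)(1-q)}X^n,
\]
and $\tau(q)\le\beta(q)+(d-1)(q-1)$.

\emph{Lower bound for $\tau$.} Let $r<1$ and $8N^{-n}\le r<8N^{-n+1}$, so that $n\ge1$ and $r/2\ge4N^{-n}$. Let $B_i=B((x_i,y_i),r)$ be disjoint balls with centers in $K$, and assign to each $x_i$ a word $\sigma\in\Lambda^j$ as in Lemma~\ref{lem:heavy}(i). By \eqref{eq:prod}, $\mu(B_i)\ge cN^{-n(d-1)}p_\sigma p_*^{\,n-j}$, so
\[
\mu(B_i)^q\le CN^{-nq(d-1)}p_\sigma^q\,p_*^{\,q(n-j)} .
\]
The balls assigned to a given $\sigma\in\Lambda^j$ lie in a box of volume at most $(4N^{-j}+2r)(1+2r)^{d-1}$ around $S_\sigma(K_1)\times Q$. This is at most $CN^{-j}$, because $r<1$ and $r<8N\cdot N^{-n}\le8N\cdot N^{-j}$. Each ball has volume at least $cN^{-nd}$, so there are at most $CN^{nd-j}=CN^{n(d-1)}N^{n-j}$ such balls. By \eqref{eq:YX},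
\[
Z_r(q)\le CN^{n(d-1)(1-q)}\sum_{j=0}^nX^jY^{n-j}\le C(n+1)N^{n(d-1)(1-q)}X^n,
\]
and $\tau(q)\ge\beta(q)+(d-1)(q-1)$.

\emph{Conclusion.} For $q<q_0$ we have $\alpha=\beta'(q)+d-1>\alpha_*+d-1$ by \eqref{eq:gap}, so $K(\alpha)=\emptyset$. By Lemma~\ref{lem:general}(ii) and \eqref{eq:b2},
\[
\tau^*(\alpha)=\alpha q-\tau(q)=q\beta'(q)-\beta(q)+(d-1)q-(d-1)(q-1)=\frac{h(\pi)}{\log N}+d-1,
\]
which is positive.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
We choose the parameters in Proposition~\ref{prop:product}. Choose $k\ge2$ with $\frac{\log k}{\log(9k)}>1-\frac\eta2$, and let $N=9k$. Choose $M>1$ with $\log M>\log9/|q_1|$, then $\varepsilon>0$ so small that $\frac{1-k\varepsilon}{8k}\ge M\varepsilon$, and put $\delta=\frac{\eta\log N}{2|q_1|}$. Choose light weights $p_\lambda\in[\varepsilon e^{-\delta},\varepsilon]$, not all equal, and give all $8k$ heavy digits the same weight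
\[
p_*=\frac{1-\sum_\lambda p_\lambda}{8k}\ge\frac{1-k\varepsilon}{8k}\ge M\varepsilon\ge Mp_+ .
\]
Then \eqref{eq:light} holds and $q_0\ge-\log9/\log M>q_1$, so $(-\infty,q_0)$ is a neighborhood of $(-\infty,q_1]$. On it, $\tau(q)=\beta(q)+(d-1)(q-1)$. This function is real-analytic, because $\sum_\lambda p_\lambda^q$ is positive and real-analytic in $q$. It is strictly concave, because the variance in \eqref{eq:b3} is positive when the $p_\lambda$ are not all equal. Proposition~\ref{prop:product} gives the WSC, and it gives $K(\tau'(q))=\emptyset$ and $\tau^*(\tau'(q))>0$ for all $q\le q_1$.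

It remains to estimate the entropy at $q=q_1$. Since $q_1<0$, we have $\varepsilon^{q_1}\le p_\lambda^{q_1}\le\varepsilon^{q_1}e^{\delta|q_1|}$ for all $\lambda$, so $\pi_\lambda\le e^{\delta|q_1|}/k$ and $h(\pi)\ge\log k-\delta|q_1|$. Therefore
\[
\tau^*(\tau'(q_1))\ge d-1+\frac{\log k}{\log N}-\frac{\delta|q_1|}{\log N}>d-1+\Big(1-\frac\eta2\Big)-\frac\eta2=d-\eta .
\]
This completes the proof.
\end{proof}

For the measure just constructed $\tau'$ is continuous and strictly decreasing on $(-\infty,q_1]$, so the values $\alpha=\tau'(q)$, $q\le q_1$, at all of which the formalism fails, fill an interval of positive length.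

\begin{thebibliography}{1}

\bibitem{WSC}
\emph{Multifractal formalism for self-similar measures with weak separation condition},
\texttt{http://www.math.cuhk.edu.hk/\%7Ekslau/publication/103-JMathPureApp.pdf}.

\end{thebibliography}
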